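# Covering colored complete bipartite graphs by monochromatic components: $2k-2$ is not always enough

## 1. Components, covers and spanning colorings

Write $[m]=\{1,\dots,m\}$. For a function $f$ on a finite set and a subset $Y$, write $f(Y)=\sum_{y\in Y}f(y)$.

**Definition (complete bipartite graph).** A graph $G=(V,E)$ is bipartite if $V$ can be partitioned into two classes such that every edge has its endvertices in different classes. It is complete bipartite if, moreover, every pair of vertices from different classes is joined by an edge. Throughout, both classes are nonempty. Example: $K_{2,2}$, with classes $\{a_1,a_2\}$ and $\{b_1,b_2\}$ and all four edges $a_ib_j$.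

**Definition (edge-coloring, monochromatic component).** A $k$-edge-coloring of $G$ is any function $c:E\to[k]$. For each $i$ let $G_i=(V,E_i)$ with $E_i=\{e: c(e)=i\}$. The connected components of $G_i$ are the monochromatic components of color $i$. A monochromatic component is a monochromatic component of some color. Every vertex lies in exactly one component of each color, so in $k$ components altogether; a component may be a single vertex.

Example. Color $K_{2,2}$ by giving $a_1b_1,a_2b_2$ color $1$ and $a_1b_2,a_2b_1$ color $2$. The components of color $1$ are $\{a_1,b_1\}$ and $\{a_2,b_2\}$, and those of color $2$ are $\{a_1,b_2\}$ and $\{a_2,b_1\}$.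

**Definition (cover, $\mathrm{COV}$).** A set of monochromatic components covers $V$ if the union of their vertex sets is $V$. $\mathrm{COV}(G,c)$ is the minimum number of monochromatic components covering $V$. In the example each component has $2$ of the $4$ vertices, and the two components of color $1$ cover, so $\mathrm{COV}=2$.

**Definition (spanning coloring, $cov_k$).** A $k$-edge-coloring is spanning if every vertex is incident to an edge of every color. For a graph that admits a spanning $k$-edge-coloring,
$$cov_k(G)=\max\{\mathrm{COV}(G,c): c\text{ a spanning }k\text{-edge-coloring of }G\}.$$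
The coloring of $K_{2,2}$ above is a spanning $2$-coloring. Coloring all edges of $K_{2,2}$ with color $1$ (and $k=2$) is not spanning: every component of color $2$ is a single vertex. The star $K_{1,n}$ has no spanning $2$-coloring, since its leaves have degree $1$.

We also need one textbook fact.

**Frobenius–König theorem.** A bipartite graph with both classes of size $n$ has no perfect matching if and only if there are subsets $\Gamma$ of one class and $J$ of the other with $|\Gamma|+|J|=n+1$ and no edge between $\Gamma$ and $J$.

Since $|\Gamma|,|J|\le n$, both are at least $1$. Example: if $n=3$ and two vertices on the left have only one neighbor between them, take these two as $\Gamma$ and the two vertices on the right that they miss as $J$; indeed $2+2=3+1$. We use it with the identity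
$$pq=(p+q-1)+(p-1)(q-1),\qquad\text{so } p+q=n+1,\ p,q\ge1 \implies pq\ge n. \tag{1}$$

## 2. Between $2k-1$ and $2k-2$

How many monochromatic components can one be forced to use, in terms of $k$ only? There is an easy upper bound.

**Proposition 1.** Every $k$-edge-coloring $c$ of a complete bipartite graph has $\mathrm{COV}(G,c)\le 2k-1$.

*Proof.* Take an edge $uw$. Every vertex opposite to $u$ is joined to $u$ by an edge of some color, so the $k$ components containing $u$ cover the class of $w$. Similarly the $k$ components containing $w$ cover the class of $u$. The component of the edge $uw$ in its own color is on both lists, which leaves at most $2k-1$ components. $\square$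

The Gyárfás–Lehel conjecture says that for spanning colorings one can always save one more.

**Conjecture (Gyárfás–Lehel).** If $G$ is a complete bipartite graph, then $cov_k(G)\le 2k-2$. (Here $k\ge2$, and $G$ is assumed to admit a spanning $k$-edge-coloring.)

**The case $k=2$ by hand.** Here the conjecture holds. Let $c$ be a spanning $2$-coloring with classes $A,B$. If color $1$ has at most two components, these cover. Otherwise color $1$ has at least three components $C_1,C_2,C_3,\dots$, and each has vertices in both classes, since every vertex has an edge of color $1$. All edges between $A\cap C_i$ and $B\cap C_j$, $i\ne j$, have color $2$. For $a\in A\cap C_i$, $b\in B\cap C_i$, choose $j,m$ with $i,j,m$ distinct, $b'\in B\cap C_j$ and $a'\in A\cap C_m$; then $a,b',a',b$ is a path of color $2$. So color $2$ is connected and $\mathrm{COV}=1$. Hence $cov_2(G)\le2$. If both classes have at least two vertices, split them as $A=A_1\cup A_2$, $B=B_1\cup B_2$ into nonempty parts and give color $1$ to edges between $A_i$ and $B_i$, color $2$ to the others. No single component covers,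 so $cov_2(G)=2=2k-2$.

The conjecture is nevertheless false. Put
$$N=8^{64}=2^{192},\qquad n_0=10^{64}.$$

**Theorem 1.** Let $L\ge 20\,n_0N^2$, $M\ge 10\,n_0N^2L$ be integers and $k=LMN^2$. There is a finite complete bipartite graph $G$ with a spanning $k$-edge-coloring $c$ such that $\mathrm{COV}(G,c)=2k-1$. Hence $cov_k(G)=2k-1>2k-2$, and the conjecture is false.

**Theorem 2.** Let $L_0=20n_0N^2$, $M_0=10n_0N^2L_0$, $k_1=L_0M_0N^2$.

(a) For every multiple $k$ of $k_1$, $\max_G cov_k(G)=2k-1$.

(b) For every $k\ge k_1$ there is a complete bipartite $G$ with $2k-2L_0N^2+1\le cov_k(G)\le 2k-1$. So $\max_G cov_k(G)=2k-O(1)$.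

(c) For $k\ge2$, any $k$-edge-coloring $c$ of a complete bipartite graph (both classes nonempty) with $\mathrm{COV}(G,c)=2k-1$ is automatically spanning.

The maxima run over complete bipartite graphs admitting a spanning $k$-edge-coloring.

## 3. Components as points, vertices as $k$-sets

To build a coloring it is convenient to choose the components first. Each vertex picks one component of each color; two vertices in opposite classes must pick a common one, which gives the color of the edge.

**Lemma 1.** Let $k\ge2$, let $V$ be a finite set of points, each with one of $k$ colors, and let $\mathbf A,\mathbf B$ be nonempty families of subsets of $V$ such that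

1. every $a\in\mathbf A$ and every $b\in\mathbf B$ contains exactly one point of each color;
2. $|a\cap b|=1$ for all $a\in\mathbf A$, $b\in\mathbf B$;
3. every point lies in some $a\in\mathbf A$ and in some $b\in\mathbf B$.

Let $G$ be the complete bipartite graph with classes $\mathbf A,\mathbf B$, and color $ab$ with the color of the unique point of $a\cap b$. This coloring is spanning, and $\mathrm{COV}(G,c)$ is the minimum size of a set $T\subseteq V$ meeting all $a\in\mathbf A$ and all $b\in\mathbf B$.

*Proof.* By 1 each set has $k\ge2$ points, so by 2 no set is in both families, and the classes are disjoint. Fix $a\in\mathbf A$ and a color $i$, and let $v$ be the point of $a$ of color $i$. The edge $ab$ has color $i$ exactly when the point of $a\cap b$ is $v$, that is, when $v\in b$. Such $b$ exist by 3. The same holds with the roles exchanged, so the coloring is spanning. It also follows that the set $C_v=\{a: v\in a\}\cup\{b:v\in b\}$ is complete bipartite in the color of $v$, and that no edge of that color leaves it. So the monochromatic components are exactly the sets $C_v$,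 $v\in V$. A vertex is in $C_v$ if and only if it contains $v$; hence the components $C_v$, $v\in T$, cover if and only if $T$ meets every $a$ and every $b$. Choosing one point for each component of a cover turns covers into such sets $T$ without increasing the size, and conversely. $\square$

Example. $V=\{1,1',2,2'\}$ with colors $1,1,2,2$; $\mathbf A=\{\{1,2\},\{1',2'\}\}$, $\mathbf B=\{\{1,2'\},\{1',2\}\}$. This gives the coloring of $K_{2,2}$ from Section 1, and $T=\{1,1'\}$ is a minimum transversal.

So we want families with $|T|\ge 2k-1$ for every such $T$. Two sets $T$ deserve attention at once. The set $a\cup b$ always works, and has $2k-1$ points. And the set of *all points of one color* always works. So every color must have at least $2k-1$ points.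

## 4. Two families that cost $k$ each and share a cheap transversal

A natural first try is to design $\mathbf A$ and $\mathbf B$ such that each of them, separately, needs $k$ points, and hope that the costs nearly add up.

Let $k=LM$ with $L,M\ge2$. Points are $(g,j,h,\ell)\in[L]\times[L]\times[M]\times[M]$, with color $(j,\ell)$. A set $a$ is given by a permutation $\sigma$ of $[L]$ and a map $\eta:[L]\to[M]$:
$$a=\{(g,\sigma(g),\eta(g),\ell): g\in[L],\ \ell\in[M]\}.$$
A set $b$ is given by $\gamma\in[L]$ and permutations $\pi_j$ of $[M]$, one for each $j\in[L]$: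
$$b=\{(\gamma,j,h,\pi_j(h)): j\in[L],\ h\in[M]\}.$$
Each has one point of each color, every point lies in some $a$ and some $b$, and $a\cap b$ is the single point with $g=\gamma$, $j=\sigma(\gamma)$, $h=\eta(\gamma)$, $\ell=\pi_j(h)$. So Lemma 1 applies.

*Meeting all $a$ costs at least $k$.* Call $(g,j)$ blocked if every row $\{(g,j,h,\ell):\ell\in[M]\}$, $h\in[M]$, meets $T$; a blocked pair uses at least $M$ points. A permutation $\sigma$ through non-blocked pairs would give, with suitable $\eta$, a set $a$ missing $T$. So by Frobenius–König there is a blocked $\Gamma\times J$ with $|\Gamma|+|J|=L+1$, and by (1) it has at least $L$ pairs. Hence $|T|\ge LM$.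

*Meeting all $b$ costs at least $k$.* Fix $g$. For $\gamma=g$, some $j$ admits no permutation $\pi_j$ avoiding $T$. Frobenius–König and (1) give at least $M$ points of $T$ with first coordinate $g$. Summing over $g$, $|T|\ge LM$.

Had the two costs added, we would have $2k$. They do not add: one color class has $LM=k$ points and meets everything, so $\mathrm{COV}=k$. The approach stops at exactly this point: a transversal of both families may use the same points twice. We keep the mechanism and change the weights, so that such shared transversals become more expensive than two separate ones.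

## 5. Weighted systems, their lifts, and frames

Let $X$ be a nonempty finite set, $\mathcal P,\mathcal Q$ families of nonempty subsets of $X$, $\rho,\mu:X\to\{1,2,\dots\}$ and $\alpha,\beta$ positive integers such that

* **(F0)** $|P\cap Q|=1$ for all $P\in\mathcal P$, $Q\in\mathcal Q$; each $x\in X$ lies in some $P$ and in some $Q$; $\rho(P)=\alpha$ for all $P$; $\mu(Q)=\beta$ for all $Q$.

We call such data a weighted system. Note that $\rho(x)\le\alpha$ and $\mu(x)\le\beta$ for every $x$.

**Definition (lift).** Let a weighted system have $\alpha=\beta=N$, let $L,M\ge1$ be integers, and let $k=LMN^2\ge2$. (In this section $N$ is arbitrary.) Colors are the $k$ pairs $(j,\ell)\in[LN]\times[MN]$. Points are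
$$(x,g,j,h,\ell),\quad x\in X,\ g\in[L\rho(x)],\ j\in[LN],\ h\in[M\mu(x)],\ \ell\in[MN],$$
and this point has color $(j,\ell)$. A pair $(x,g)$ is a *group*. A *row* $(x,g,j,h)$ is the set of its $MN$ points.

A set $a$ is given by $P\in\mathcal P$, a bijection $\sigma$ from $G_P=\{(x,g):x\in P,\ g\in[L\rho(x)]\}$ to $[LN]$ (possible since $|G_P|=L\rho(P)=LN$), and a choice $\eta(x,g)\in[M\mu(x)]$ for $(x,g)\in G_P$:
$$a=\{(x,g,\sigma(x,g),\eta(x,g),\ell):(x,g)\in G_P,\ \ell\in[MN]\}.$$
A set $b$ is given by $Q\in\mathcal Q$, a choice $\gamma(x)\in[L\rho(x)]$ for $x\in Q$, and for each $j\in[LN]$ a bijection $\pi_j$ from $H_Q=\{(x,h):x\in Q,\ h\in[M\mu(x)]\}$ (of size $M\mu(Q)=MN$) to $[MN]$: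
$$b=\{(x,\gamma(x),j,h,\pi_j(x,h)):(x,h)\in H_Q,\ j\in[LN]\}.$$

Example: $X=\{x\}$, $\mathcal P=\mathcal Q=\{\{x\}\}$, $\rho=\mu=1$, $N=1$ gives the construction of Section 4.

**Lemma 2.** The families $\mathbf A,\mathbf B$ of all sets $a$, $b$ satisfy the hypotheses of Lemma 1.

*Proof.* In $a$, the point of color $(j,\ell)$ is found from $(x,g)=\sigma^{-1}(j)$; in $b$, from $(x,h)=\pi_j^{-1}(\ell)$. So each color occurs exactly once. A point of $a\cap b$ must have $x$ the unique element of $P\cap Q$, then $g=\gamma(x)$, $j=\sigma(x,g)$, $h=\eta(x,g)$, $\ell=\pi_j(x,h)$, and this point is in both sets. Given a point $(x,g,j,h,\ell)$, choose $P\ni x$ with $\sigma(x,g)=j$, $\eta(x,g)=h$ to get an $a$ through it, and $Q\ni x$ with $\gamma(x)=g$, $\pi_j(x,h)=\ell$ to get a $b$ through it. $\square$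

**Transversals that one sees at once.** Put $w(S)=\sum_{x\in S}\rho(x)\mu(x)$. Let $S,U,W\subseteq X$ be such that $U$ meets every $P\not\subseteq S$ and $W$ meets every $Q\not\subseteq S$. Form $T$ as follows. For $x\in U$ take one group $(x,g_x)$ and one point in each of its $LN\cdot M\mu(x)$ rows. For $x\in W$ take one full row in each of the $L\rho(x)$ groups $(x,g)$. Fix a color $(j_0,\ell_0)$, and for $x\in S$ take all $L\rho(x)\cdot M\mu(x)$ points $(x,g,j_0,h,\ell_0)$.

This $T$ meets every $a$: if $P$ contains some $x\in U$, then $a$ contains a whole row in the group $(x,g_x)$; if $P\subseteq S$, the point of $a$ of color $(j_0,\ell_0)$ is in $T$. It meets every $b$: if $Q$ contains some $x\in W$, then $b$ has one point in each row $(x,\gamma(x),j,h)$, so one in the full row; if $Q\subseteq S$, the point of $b$ of color $(j_0,\ell_0)$ is in $T$. Its size is at most $LM\cdot\Phi$, where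
$$\Phi=\Phi(U,W,S)=N\mu(U)+N\rho(W)+w(S). \tag{2}$$
Since $2k=2N^2\cdot LM$, we need a system for which $\Phi$ essentially never drops below $2N^2$. The main part of the proof will show that, conversely, every small $T$ looks like one of these up to lower-order errors. This suggests the conditions to impose.

**Definition (frame).** A weighted system is a *frame* if

* **(F1)** If $U$ meets all $P\in\mathcal P$, then $\mu(U)\ge\beta$. If $W$ meets all $Q\in\mathcal Q$, then $\rho(W)\ge\alpha$.
* **(F2)** If $U$ meets all $P$, $\mu(U)=\beta$, $W$ meets all $Q$ and $\rho(W)=\alpha$, then $|U\cap W|\le1$.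

(F1) says $\Phi\ge2N^2$ when $S=\emptyset$. (F2) will limit the overlap in the extremal case to one point. For $S\ne\emptyset$ we measure what owning $S$ saves:
$$s(S)=\beta-\min\{\mu(U):U\text{ meets all }P\in\mathcal P,\ P\not\subseteq S\},$$
$$s'(S)=\alpha-\min\{\rho(W):W\text{ meets all }Q\in\mathcal Q,\ Q\not\subseteq S\}.$$
Any $Q$ meets all $P$ and has $\mu(Q)=\beta$, so $0\le s(S)\le\beta$. Likewise $0\le s'(S)\le\alpha$. By (F1), $s(\emptyset)=s'(\emptyset)=0$.

**Definition ($\kappa$-frame).** For $0<\kappa\le1$, a frame is a $\kappa$-frame if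

* **(F3)** $\alpha s(S)\le\kappa w(S)$ and $\beta s'(S)\le\kappa w(S)$ for all $S\subseteq X$.

If $\alpha=\beta=N$, then $\Phi\ge 2N^2-Ns(S)-Ns'(S)+w(S)\ge2N^2+(1-2\kappa)w(S)$. So we want $\kappa<\frac12$. For $S=X$ we have $s(X)=\beta$, so (F3) includes $\alpha\beta\le\kappa w(X)$: this is the requirement on one color class.

Two examples. The one-element system is a frame; for $S=X$ we get $s=s'=1$, $w=1$, so it is a $\kappa$-frame only for $\kappa=1$. Next let $X=[2]\times[2]$ with $\mathcal P$ the rows, $\mathcal Q$ the columns, $\rho=\mu=1$, $\alpha=\beta=2$. Then (F0), (F1) hold, $s(S)$ is the number of rows contained in $S$, and (F3) holds with $\kappa=1$, with equality at $S=X$. But (F2) fails: take $U=W$ the diagonal, so $|U\cap W|=2$. We need a system that does better than ratio $1$ and satisfies (F2).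

## 6. The pentagon: $65$ against $64$

**Lemma 3.** Let $X=\{e_i,l_i:i\in\mathbb Z_5\}$, $P_v=\{e_{v-1},e_v,l_v\}$, $Q_v=\{l_v,e_{v+1},e_{v+3}\}$, $\rho(e_i)=\mu(e_i)=3$, $\rho(l_i)=\mu(l_i)=2$. This is a $\frac{64}{65}$-frame with $\alpha=\beta=8$.

*Proof.* View $e_i$ as the edge $\{i,i+1\}$ of the $5$-cycle on $\mathbb Z_5$ and $l_i$ as a loop at the node $i$. Then $P_v$ is the set of all elements covering the node $v$, and "$U$ meets $P_v$" means "$U$ covers $v$".

**Checking (F0).** $Q_v$ consists of the loop at $v$ and the edges $\{v+1,v+2\}$, $\{v+3,v+4\}$, so it covers every node exactly once. That is $|P_u\cap Q_v|=1$. The weights are $\rho(P_v)=3+3+2=8$ and $\mu(Q_v)=2+3+3=8$. Every element is in some $P_v$ and some $Q_v$.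

**A symmetry, to halve the work.** Let $f(e_i)=e_{2i-2}$, $f(l_v)=l_{2v}$, a bijection of $X$ preserving weights. Modulo $5$,
$$f(Q_v)=\{l_{2v},e_{2v},e_{2v+4}\}=\{l_{2v},e_{2v},e_{2v-1}\}=P_{2v},$$
$$f(P_v)=\{e_{2v-4},e_{2v-2},l_{2v}\}=\{e_{2v+1},e_{2v+3},l_{2v}\}=Q_{2v}.$$
So $f$ exchanges $\mathcal P$ and $\mathcal Q$. Since $\rho=\mu$, a set $W$ meets all $Q$ (or all $Q\not\subseteq S$) if and only if $f(W)$ meets all $P$ (or all $P\not\subseteq f(S)$). Also $\rho(W)=\mu(f(W))$, and so $s'(S)=s(f(S))$ while $w(S)=w(f(S))$. It is enough to prove the first halves of (F1) and (F3).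

**(F1).** An edge costs $3$ and covers two nodes; a loop costs $2$ and covers one. So each covered node costs at least $\frac32$, and covering $n$ nodes costs at least $\lceil 3n/2\rceil$. For $n=5$ this is $8$.

**(F2).** Let $U$ cover all nodes with $\mu(U)=8$. With $p$ edges and $q$ loops, $3p+2q=8$ gives $(p,q)=(2,1)$ or $(0,4)$; four loops cover only four nodes. So $U$ has two edges and one loop, covering $5=2+2+1$ nodes, hence disjointly. If the loop is at $v$, the edges form a perfect matching of the path $v+1,v+2,v+3,v+4$, and the only one is $\{e_{v+1},e_{v+3}\}$. So $U=Q_v$. Via $f$, a set $W$ of weight $8$ meeting all $Q$ satisfies $f(W)=Q_v=f(P_u)$ with $2u=v$, so $W=P_u$. Since $|Q_v\cap P_u|=1$, (F2) holds.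

**(F3).** Let $D=\{v:P_v\subseteq S\}$ and $d=|D|$. A set $U$ meeting all $P_v\not\subseteq S$ covers the $5-d$ nodes outside $D$, so $s(S)\le 8-\lceil 3(5-d)/2\rceil$. On the other side $S$ contains the $d$ loops at $D$ (weight $2\cdot2=4$ each) and all edges touching $D$ (weight $3\cdot 3=9$ each). One node touches $2$ edges; two nodes touch $3$ if adjacent and $4$ if not; three nodes touch $4$ if the other two are adjacent and $5$ if not; four or five nodes touch all $5$. Hence:

| $d$ | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ |
|---|---|---|---|---|---|---|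
| $s(S)\le$ | $0$ | $2$ | $3$ | $5$ | $6$ | $8$ |
| edges touching $D$, at least | $0$ | $2$ | $3$ | $4$ | $5$ | $5$ |
| $w(S)\ge$ | $0$ | $22$ | $35$ | $48$ | $61$ | $65$ |

For $d\ge1$ the quotients $8s(S)/w(S)$ are at most $\frac{16}{22},\frac{24}{35},\frac{40}{48},\frac{48}{61},\frac{64}{65}$, all $\le\frac{64}{65}$; for $d=0$ we have $s(S)=0$. $\square$

A single pentagon is not enough. With $S=X$, $U=W=\emptyset$ we get $\Phi=65$, while $2N^2=128$: a color class of the lift still has only $65LM<2k=128LM$ points. But the ratio is now on the right side of $1$, and it can be amplified.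

## 7. The constant $\kappa$ is multiplicative

**Definition (product).** Given frames $1$ and $2$, let $X=X_1\times X_2$, $\rho(x,y)=\rho_1(x)\rho_2(y)$, $\mu(x,y)=\mu_1(x)\mu_2(y)$. Let $\mathcal P$ consist of all sets $\{(x,y):x\in P_1,\ y\in P^x\}$ with $P_1\in\mathcal P_1$ and $P^x\in\mathcal P_2$ chosen independently for each $x\in P_1$. Define $\mathcal Q$ analogously from $\mathcal Q_1,\mathcal Q_2$.

Example: in the product of two pentagons, a member of $\mathcal P$ over $P_0=\{e_4,e_0,l_0\}$ is given by three stars, one over each of $e_4,e_0,l_0$. It has $9$ elements and $\rho$-weight $3\cdot8+3\cdot8+2\cdot8=64$. Also $w(X)=65^2$.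

**Lemma 4.** The product of a $\kappa_1$-frame and a $\kappa_2$-frame is a $\kappa_1\kappa_2$-frame with $\alpha=\alpha_1\alpha_2$, $\beta=\beta_1\beta_2$.

*Proof.* For $Y\subseteq X$ put $Y_x=\{y:(x,y)\in Y\}$.

**(F0).** If $P$ is given by $P_1,(P^x)$ and $Q$ by $Q_1,(Q^x)$, then $P\cap Q$ is the single point $(x,y)$ with $\{x\}=P_1\cap Q_1$ and $\{y\}=P^x\cap Q^x$. Also $\rho(P)=\sum_{x\in P_1}\rho_1(x)\rho_2(P^x)=\alpha_1\alpha_2$, and similarly for $\mu(Q)$. Any $(x,y)$ lies in a $P$: take $P_1\ni x$, $P^x\ni y$; similarly for $Q$.

**(F1), with its equality case (needed for (F2)).** Let $U$ meet all $P\in\mathcal P$, and let $F=\{x:U_x\text{ meets all }P_2\in\mathcal P_2\}$. Then $F$ meets all $P_1\in\mathcal P_1$: if $P_1$ misses $F$, choose for each $x\in P_1$ a set $P^x$ missing $U_x$; the resulting $P$ misses $U$. By (F1) in both frames,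
$$\mu(U)\ge\sum_{x\in F}\mu_1(x)\mu_2(U_x)\ge\mu_1(F)\beta_2\ge\beta_1\beta_2 .$$
Equality forces $U_x=\emptyset$ for $x\notin F$ (weights are positive), $\mu_2(U_x)=\beta_2$ for $x\in F$, and $\mu_1(F)=\beta_1$. The statement for $W$ is symmetric, with $F'=\{x:W_x\text{ meets all }Q_2\in\mathcal Q_2\}$.

**(F2).** In the case of equality for both $U$ and $W$, the set $U\cap W$ lies over $F\cap F'$. Here $F$ meets all $P_1$ with $\mu_1(F)=\beta_1$ and $F'$ meets all $Q_1$ with $\rho_1(F')=\alpha_1$, so $|F\cap F'|\le1$ by (F2) in frame 1. At the common $x$, if any, (F2) in frame 2 gives $|U_x\cap W_x|\le1$.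

**(F3).** We prove the first half; the second is symmetric. Let $U$ attain the minimum in the definition of $s(S)$. Let $F$ be as above, and
$$H=\{x\notin F:\ U_x\text{ meets all }P_2\in\mathcal P_2\text{ with }P_2\not\subseteq S_x\}.$$
*Every $P_1\in\mathcal P_1$ meets $F$ or is contained in $H$.* Suppose $P_1\cap F=\emptyset$ and $x_0\in P_1\setminus H$. Choose $P^{x_0}\not\subseteq S_{x_0}$ missing $U_{x_0}$, and for the other $x\in P_1$ choose $P^x$ missing $U_x$, possible as $x\notin F$. The resulting $P$ misses $U$ and $P\not\subseteq S$, a contradiction.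

So $F$ meets every $P_1\not\subseteq H$, and $\mu_1(F)\ge\beta_1-s_1(H)$. For $x\in H$ put $s_x=s_2(S_x)\le\beta_2$; then $\mu_2(U_x)\ge\beta_2-s_x$. For $x\in F$, $\mu_2(U_x)\ge\beta_2$. As $F\cap H=\emptyset$,
$$s(S)=\beta_1\beta_2-\mu(U)\le\beta_2s_1(H)-\sum_{x\in H}\mu_1(x)(\beta_2-s_x). \tag{3}$$
Multiply by $\alpha_1\alpha_2$. In the first term use (F3) of frame 1, $\alpha_1s_1(H)\le\kappa_1\sum_{x\in H}\rho_1(x)\mu_1(x)$. In the second term $\beta_2-s_x\ge0$, and we use $\alpha_1\ge\rho_1(x)\ge\kappa_1\rho_1(x)$. This gives
$$\alpha_1\alpha_2s(S)\le\alpha_2\kappa_1\sum_{x\in H}\rho_1(x)\mu_1(x)\bigl(\beta_2-(\beta_2-s_x)\bigr)=\kappa_1\sum_{x\in H}\rho_1(x)\mu_1(x)\,\alpha_2s_x .$$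
By (F3) of frame 2, $\alpha_2s_x\le\kappa_2w_2(S_x)$. Finally $\sum_{x\in X_1}\rho_1(x)\mu_1(x)w_2(S_x)=w(S)$. So $\alpha_1\alpha_2s(S)\le\kappa_1\kappa_2w(S)$. $\square$

## 8. Sixty-four pentagons

From now on $(X,\mathcal P,\mathcal Q,\rho,\mu)$ is the product of $64$ pentagon frames (Lemma 4 applied repeatedly). Then $|X|=10^{64}=n_0$, $\alpha=\beta=8^{64}=N$, every $Q$ has $3^{64}\ge2$ elements, and $\rho(x),\mu(x)\le N$. It is a $\kappa$-frame with
$$\kappa=\left(\tfrac{64}{65}\right)^{64}<\tfrac12,\qquad\text{because}\qquad\left(1+\tfrac1{64}\right)^{64}>1+64\cdot\tfrac1{64}=2 .$$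

* **(F4)** If $S\ne\emptyset$, $U$ meets all $P\not\subseteq S$, and $W$ meets all $Q\not\subseteq S$, then $N\mu(U)+N\rho(W)+w(S)\ge2N^2+1$.

Indeed $N\mu(U)\ge N^2-Ns(S)\ge N^2-\kappa w(S)$, and likewise $N\rho(W)\ge N^2-\kappa w(S)$. The sum is at least $2N^2+(1-2\kappa)w(S)>2N^2$, as $w(S)>0$, and it is an integer.

So the obvious transversals of Section 5 with $S\neq\emptyset$ have $LM\Phi\ge2k+LM$. The surplus $LM$ is room for errors.

## 9. Every small transversal is nearly an obvious one

Let $L\ge20n_0N^2$, $M\ge10n_0N^2L$, $k=LMN^2$ as in Theorem 1, and let $G,c$ be the graph and coloring that Lemmas 1 and 2 produce from this frame. By Proposition 1, $\mathrm{COV}(G,c)\le2k-1$. So Theorem 1 follows from: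

**Claim.** Every $T$ meeting all $a\in\mathbf A$ and all $b\in\mathbf B$ has $|T|\ge2k-1$.

Suppose, for a contradiction, that $T$ meets all $a$, $b$ and
$$|T|\le 2k-2<2LMN^2 .$$
Let $T_{x,g}$ be the set of points of $T$ in group $(x,g)$ and $T_x=\bigcup_gT_{x,g}$.

**Step 1. What it takes to meet the sets $a$.** *This step extracts from $T$ sets $U$ and $S_A$ such that $U$ meets every $P\not\subseteq S_A$.* Call $(x,g,j)$ *blocked* if every row $(x,g,j,h)$, $h\in[M\mu(x)]$, meets $T$. A blocked triple accounts for at least $M\mu(x)\ge M$ points of $T$, and different triples account for different points.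

Fix $P$. Consider the bipartite graph between $G_P$ and $[LN]$ whose edges are the non-blocked triples. If it had a perfect matching $\sigma$, each row choice $\eta(x,g)$ could be made so that the row $(x,g,\sigma(x,g),\eta(x,g))$ is free of $T$, and the resulting $a$ would miss $T$. So Frobenius–König gives $\Gamma\subseteq G_P$, $J\subseteq[LN]$ with
$$|\Gamma|=p\ge1,\quad |J|=q\ge1,\quad p+q=LN+1,\quad\text{all of }\Gamma\times J\text{ blocked}. \tag{4}$$
Then $pqM\le|T|<2LMN^2$, that is, $pq<2LN^2$. As $\max(p,q)>LN/2$, we get $\min(p,q)<4N$.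

Call a group $(x,g)$ *heavy* if $(x,g,j)$ is blocked for at least $LN-4N$ values of $j$. Let $U$ be the set of $x$ such that some group $(x,g)$ is heavy. Let $S_A$ be the set of $x$ such that for some $j$, $(x,g,j)$ is blocked for at least $L\rho(x)-4N$ values of $g$.

* If $p<4N$, then $q=LN+1-p\ge LN-4N$, so all groups in $\Gamma$ are heavy, and $P\cap U\ne\emptyset$.
* If $q<4N$, then $\Gamma$ omits $q-1<4N$ groups of $G_P$. With any one $j\in J$ we see that each $x\in P$ is in $S_A$, so $P\subseteq S_A$.

Hence $U$ meets every $P\not\subseteq S_A$.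

**Step 2. What it takes to meet the sets $b$.** *This step extracts sets $W$ and $S_B$ such that $W$ meets every $Q\not\subseteq S_B$.* Fix $Q$ and $\gamma$. For each $j$ consider the bipartite graph between $H_Q$ and $[MN]$ in which $(x,h)\sim\ell$ if and only if $(x,\gamma(x),j,h,\ell)\notin T$. If for every $j$ it had a perfect matching $\pi_j$, these would give a $b$ missing $T$. So for some $j$ there is none, and Frobenius–König gives $\Psi\subseteq H_Q$, $K\subseteq[MN]$ with
$$|\Psi|=p'\ge1,\quad|K|=q'\ge1,\quad p'+q'=MN+1,\quad (x,\gamma(x),j,h,\ell)\in T\ \text{ for all }(x,h)\in\Psi,\ \ell\in K. \tag{5}$$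
As $p'q'\le|T|<2LMN^2$ and $\max(p',q')>MN/2$, we get $\min(p',q')<4LN$.

Call a group $(x,g)$ *$B$-heavy* if some row in it contains at least $MN-4LN$ points of $T$. Call it a *$B$-column* if for some $(j,\ell)$ at least $M\mu(x)-4LN$ values $h$ satisfy $(x,g,j,h,\ell)\in T$.

* If $p'<4LN$: for every $(x,h)\in\Psi$ the row $(x,\gamma(x),j,h)$ contains at least $q'=MN+1-p'\ge MN-4LN$ points of $T$, so $(x,\gamma(x))$ is $B$-heavy.
* If $q'<4LN$: $\Psi$ omits $q'-1<4LN$ elements of $H_Q$. With any one $\ell\in K$ we see that $(x,\gamma(x))$ is a $B$-column for every $x\in Q$.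

Let $W$ be the set of $x$ such that all groups $(x,g)$ are $B$-heavy. Let $S_B$ be the set of $x\notin W$ such that each group $(x,g)$ that is not $B$-heavy is a $B$-column. Suppose $Q\cap W=\emptyset$ and there is $y\in Q\setminus S_B$. Choose $\gamma(y)$ such that $(y,\gamma(y))$ is neither $B$-heavy nor a $B$-column (possible as $y\notin W\cup S_B$), and for the other $x\in Q$ choose $\gamma(x)$ with $(x,\gamma(x))$ not $B$-heavy (possible as $x\notin W$). Then $p'<4LN$ is impossible, since $\Psi\ne\emptyset$ would give a $B$-heavy group $(x,\gamma(x))$. And $q'<4LN$ is impossible because of $y$. This contradiction shows that $W$ meets every $Q\not\subseteq S_B$.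

**Step 3. Counting points group by group.** *This step shows $|T|\ge LM\Phi-LM$.* Let $S=S_A\cup S_B$. Then $U$ meets every $P\not\subseteq S$ and $W$ meets every $Q\not\subseteq S$. For $x\in U$ fix an index $g_x$ with $(x,g_x)$ heavy. Write $\mathbf 1[\cdot]$ for the indicator of a statement. We claim that for every group
$$|T_{x,g}|\ge MN\,\mathbf 1[x\in W]+M\mu(x)\,\mathbf 1[x\in S]-(4LN+1), \tag{6}$$
except for at most $4N$ values of $g$ for each $x$, for which (6) holds after subtracting a further $M\mu(x)$ from the right side. The cases: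

* $x\in W\setminus S$: the group is $B$-heavy, so it has at least $MN-4LN$ points.
* $x\in W\cap S$: as $S_B\cap W=\emptyset$, $x\in S_A$. For a suitable $j$ and all but at most $4N$ of the $g$, the $M\mu(x)$ rows $(x,g,j,h)$ all meet $T$. Some row of the group has at least $MN-4LN$ points, and it is at most one of these $M\mu(x)$ rows. So $|T_{x,g}|\ge MN-4LN+M\mu(x)-1$. For the exceptional $g$ we still have $MN-4LN$.
* $x\in S_A\setminus W$: for all but at most $4N$ of the $g$, $M\mu(x)$ rows meet $T$. For the exceptional $g$ the reduced bound is negative.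
* $x\in S_B$ (so $x\notin W$): each group is a $B$-column, with at least $M\mu(x)-4LN$ points, or $B$-heavy, with at least $MN-4LN\ge M\mu(x)-4LN$ points.
* $x\notin W\cup S$: the right side is negative.

For $x\in U$ the heavy group has at least $LN-4N$ blocked triples, so
$$|T_{x,g_x}|\ge(LN-4N)M\mu(x). \tag{7}$$
For $x\in U$ use (7) for $g=g_x$ and (6) for the other $L\rho(x)-1$ groups:
$$|T_x|\ge(LN-4N)M\mu(x)+(L\rho(x)-1)\bigl(MN\,\mathbf 1[x\in W]+M\mu(x)\,\mathbf 1[x\in S]-(4LN+1)\bigr)-4N\cdot M\mu(x).$$
For $x\notin U$ use (6) for all $L\rho(x)$ groups. In both cases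
$$|T_x|\ge LM\bigl(N\mu(x)\mathbf 1[x\in U]+N\rho(x)\mathbf 1[x\in W]+\rho(x)\mu(x)\mathbf 1[x\in S]\bigr)-E_x,$$
where, with $\rho,\mu\le N$,
$$E_x\le 4N^2M+2MN+LN(4LN+1)+4N^2M\le10N^2M+5L^2N^2 .$$
(The four terms come from the $4N$ in (7), from the one group not credited by (6), from the error in (6), and from the exceptional $g$.) Summing over $x$, with $\Phi=\Phi(U,W,S)$ as in (2),
$$|T|\ge LM\,\Phi-E,\qquad E=\sum_xE_x\le n_0(10N^2M+5L^2N^2)\le\tfrac{LM}2+\tfrac{LM}2=LM. \tag{8}$$
The last inequality is the choice of parameters: $10n_0N^2M\le LM/2$ because $L\ge20n_0N^2$, and $5n_0N^2L^2\le LM/2$ because $M\ge10n_0N^2L$.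

**Step 4. The frame forces the extremal configuration.** *This step eliminates $S$ and determines the weights of $U$ and $W$.* If $\Phi\ge2N^2+1$, then (8) gives $|T|\ge LM(2N^2+1)-LM=2k$, a contradiction. So $\Phi\le2N^2$, and (F4) yields
$$S=\emptyset,\quad\text{so } S_A=S_B=\emptyset .$$
Now $U$ meets all $P$ and $W$ meets all $Q$, so $\mu(U)\ge N$ and $\rho(W)\ge N$ by (F1). Together with $N\mu(U)+N\rho(W)=\Phi\le2N^2$ this gives
$$\mu(U)=\rho(W)=N,\qquad\Phi=2N^2 .$$
By (F2), $|U\cap W|\le1$. Moreover each $P$ meets all $Q$ and has $\rho(P)=N$, so (F2) applied to $U$ and $P$ gives $|U\cap P|\le1$. Since $U$ meets $P$,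
$$|U\cap P|=1\text{ for every }P,\qquad\text{and likewise}\qquad|W\cap Q|=1\text{ for every }Q. \tag{9}$$
(For the second, apply (F2) to $Q$ and $W$, as $Q$ meets all $P$ and $\mu(Q)=N$.)

At this point (8) says only $|T|\ge2k-LM$. The contradiction with $|T|\le 2k-2$ needs an exact count, which the structure just found makes possible.

## 10. The exact count

**Step 5. One heavy group over each $x\in U$, hit in every row.** *This step replaces the approximate (7) by an exact bound.* Suppose some $x\in U$ had a second heavy group $(x,g')$, $g'\ne g_x$. In (8) that group was credited at most $MN$, by (6) with $S=\emptyset$. But it contains at least $(LN-4N)M\mu(x)\ge(LN-4N)M$ points. Replacing the credit,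
$$|T|\ge2LMN^2-E+(LN-4N)M-MN\ge2LMN^2-E+LM\ge2k,$$
where the middle inequality is $L(N-1)\ge5N$, true since $L\ge20$ and $N\ge2$. This is a contradiction. So each $x\in U$ has exactly one heavy group $(x,g_x)$.

Now let $x\in U$, take $P\ni x$, and consider (4) for this $P$. The case $q<4N$ would give $\emptyset\ne P\subseteq S_A=\emptyset$. So $p<4N$ and $\Gamma$ consists of heavy groups of $G_P$. Heavy groups lie over $U$, and $U\cap P=\{x\}$ by (9), so $\Gamma=\{(x,g_x)\}$. Hence $p=1$ and $q=LN$: the triple $(x,g_x,j)$ is blocked for every $j$. That is: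
$$\text{for }x\in U,\text{ each of the }LN\cdot M\mu(x)\text{ rows in group }(x,g_x)\text{ meets }T. \tag{10}$$

**Step 6. Exact structure over $W$.** *This step replaces "some row has at least $MN-4LN$ points" by an exact bound in each group.* Let $x\in W$ and $g\in[L\rho(x)]$. Take $Q\ni x$; by (9), $W\cap Q=\{x\}$. For $y\in Q\setminus\{x\}$ we have $y\notin W\cup S_B$, so we may choose $\gamma(y)$ such that $(y,\gamma(y))$ is neither $B$-heavy nor a $B$-column. Put $\gamma(x)=g$ and consider (5) for this $Q$ and $\gamma$. Since $|Q|\ge2$, some such $y$ exists, so the case $q'<4LN$ is impossible. Therefore $p'<4LN$, and every element of $\Psi$ lies over a $B$-heavy group, so $\Psi$ contains only pairs $(x,h)$. Each corresponding row $(x,g,j,h)$ contains the $q'$ points of $T$ with $\ell\in K$. As $4LN\le MN-1$: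
$$\begin{gathered}\text{for }x\in W\text{ and each }g\text{ there are }p'\text{ rows in group }(x,g),\text{ each with at least }q'\text{ points of }T,\\ \text{where }p'+q'=MN+1,\quad1\le p'\le MN-1.\end{gathered} \tag{11}$$
By (1), $p'q'\ge MN$. Also $q'-1=MN-p'$, and
$$p'(MN-p')-(MN-1)=(p'-1)(MN-1-p')\ge0,\qquad\text{so}\quad p'(q'-1)\ge MN-1. \tag{12}$$

**Step 7. Adding up.** *This step obtains $|T|\ge2k-1$.* We bound $|T_{x,g}|$ from below in disjoint groups.

* $x\in U\setminus W$, $g=g_x$: at least $LNM\mu(x)$, by (10).
* $x\in W$, except when $x\in U$ and $g=g_x$: at least $p'q'\ge MN$, by (11).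
* $x\in U\cap W$, $g=g_x$: all $LNM\mu(x)$ rows meet $T$, and $p'$ of them contain at least $q'$ points. So there are at least $LNM\mu(x)+p'(q'-1)\ge LNM\mu(x)+MN-1$ points, by (10), (11), (12).

Each $x\in W$ has $L\rho(x)$ groups. Summing,
$$|T|\ge LNM\,\mu(U)+MN\cdot L\rho(W)-|U\cap W|\ge LMN^2+LMN^2-1=2k-1,$$
contradicting $|T|\le2k-2$. This proves the Claim. With Proposition 1, $\mathrm{COV}(G,c)=2k-1=cov_k(G)$, and Theorem 1 is proved. $\blacksquare$

The place of each axiom is now visible. (F3), amplified to (F4), makes the shared transversals too expensive; (F1) fixes the total weight; (F2) is what makes the loss $|U\cap W|$ at most $1$.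

## 11. Multiples of $k_1$, all large $k$, and colorings that miss a color

**Proof of Theorem 2(a).** *We choose parameters.* If $k=tk_1$, apply Theorem 1 with $L=L_0$ and $M=tM_0\ge10n_0N^2L_0$; then $LMN^2=tk_1=k$. The upper bound is Proposition 1.

**Proof of Theorem 2(b).** *We first show how to add $s$ colors without changing $\mathrm{COV}$.* Let $c_0$ be a spanning $k'$-coloring of a complete bipartite graph $G_0$ and $s\ge0$. Put $t=2(s+1)$, and replace each vertex $v$ by copies $(v,i)$, $i\in\mathbb Z_t$, to get a complete bipartite graph $G$. For $a,b$ in the two classes of $G_0$, color $(a,i)(b,i')$ with $c_0(ab)$ if $c_0(ab)\ne1$. If $c_0(ab)=1$, color it with the new color $1_e$, where $e\in\{0,\dots,s\}$ is determined by $i-i'\in\{2e,2e+1\}$ in $\mathbb Z_t$. The colors are $2,\dots,k'$ and $1_0,\dots,1_s$, so there are $k'+s$ of them.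

For example, with $s=1$, $t=4$, the color $1_1$ joins $(a,i)$ to $(b,i-2)$ and $(b,i-3)$, giving the $8$-cycle $(a,0),(b,2),(a,1),(b,3),(a,2),(b,0),(a,3),(b,1)$.

In general fix $a,b$ with $c_0(ab)=1$ and $e$. In color $1_e$ the vertex $(a,i)$ is joined to $(b,i-2e)$ and $(b,i-2e-1)$, and $(b,i-2e)$ is joined to $(a,i)$ and $(a,i+1)$. Walking $(a,i),(b,i-2e),(a,i+1),(b,i+1-2e),\dots$ we obtain a single cycle through all $2t$ copies of $a$ and $b$. If $c_0(ab)\ne1$, the copies of $a$ and $b$ form a monochromatic $K_{t,t}$. In either case each relevant color is connected and spanning on the copies of $a$ and $b$. Therefore the new coloring is spanning. Since $c_0$ is spanning, every component of $c_0$ contains an edge. So the components of the new coloring are exactly the blow-ups $C\times\mathbb Z_t$ of the components $C$ of $c_0$, those of color $1$ occurring once for each $e$. A cover of $G$ by blow-ups projects to a cover of $G_0$ by no more components, and a cover of $G_0$ lifts to a cover of $G$. So $\mathrm{COV}$ is unchanged.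

*Now we apply this.* For $k\ge k_1$ put $M=\lfloor k/(L_0N^2)\rfloor\ge M_0$, $k'=L_0MN^2$ and $s=k-k'\le L_0N^2-1$. Theorem 1 gives $c_0$ with $\mathrm{COV}=2k'-1$. The resulting $G$ has
$$cov_k(G)\ge2k'-1=2k-2s-1\ge2k-2L_0N^2+1 .$$
The upper bound is Proposition 1, and $L_0N^2$ does not depend on $k$.

**Proof of Theorem 2(c).** *We save one component when a color is missing at a vertex.* Suppose $\mathrm{COV}(G,c)=2k-1$ but some vertex $u$ has no edge of color $i$. Every vertex of the opposite class is joined to $u$ by an edge of a color other than $i$. So the $k-1\ge1$ components containing $u$ in the other colors cover the opposite class and $u$. Take any $w$ in the opposite class; the $k$ components containing $w$ cover the class of $u$. The component containing the edge $uw$ in its color is on both lists. So $\mathrm{COV}(G,c)\le(k-1)+k-1=2k-2$, a contradiction. $\blacksquare$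

By (c), for each $k\ge2$ the value $2k-1$ is attained by some $k$-coloring of a complete bipartite graph if and only if it is attained by a spanning one. In particular, for $k=2$ the value $3$ is never attained, by the hand computation in Section 2. For the $k$ in (a), the bound $2k-2$ also fails for unrestricted $k$-colorings, and $2k-1$ is the exact maximum there. Failure of the bound $2k-2$ is not claimed for every large $k$: for general $k\ge k_1$ what is proved is (b). The number $k_1$ has not been minimized.
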